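\title{Group Announcement Logic Has No Finitary Axiomatization}

\begin{abstract}
Group announcement logic (GAL) extends public announcement logic by a modality $[G]$ that quantifies over all announcements which the agents in a group $G$ can truthfully make together. It has a sound and complete axiomatization with an infinitary rule. We show that no finitary axiomatization exists: for every finite set of at least two agents, the halting problem for two-counter machines reduces to satisfiability, so the set of valid formulas is not recursively enumerable. More precisely, satisfiability is $\Sigma^1_1$-complete and validity is $\Pi^1_1$-complete. With a single agent the logic is decidable. The proofs use only the semantics. They rest on the fact that the quantifier ranges over formulas, which are finite objects; this lets a fixed formula compare natural numbers and force a marked state to lie at finite distance.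
\end{abstract}

\section{The logic, the question, and the results}\label{sec:intro}

\subsection{Group announcement logic}

Let $A$ be a finite nonempty set of \emph{agents} and $P$ a countably infinite set of propositional variables. An \emph{epistemic model} is a triple $M=(S,\{\sim_a\}_{a\in A},V)$, where $S$ is a nonempty set of states, each $\sim_a$ is an equivalence relation on $S$, and $V\colon P\to 2^S$. The classes of $\sim_a$ are called \emph{$a$-classes}; agent $a$ cannot tell the states of one $a$-class apart. The languages of public announcement logic and of group announcement logic are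
\begin{align*}
\mathcal{PAL}\ni\varphi&::=p\mid\neg\varphi\mid(\varphi\wedge\varphi)\mid\Box_a\varphi\mid[\varphi]\varphi,\\
\mathcal{GAL}\ni\varphi&::=p\mid\neg\varphi\mid(\varphi\wedge\varphi)\mid\Box_a\varphi\mid[\varphi]\varphi\mid[G]\varphi,
\end{align*}
with $p\in P$, $a\in A$ and $G\subseteq A$. We use $\top,\bot,\vee,\to,\leftrightarrow$ as the usual abbreviations (an empty conjunction is $\top$, an empty disjunction is $\bot$), and put $\Diamond_a\varphi:=\neg\Box_a\neg\varphi$, $\langle\psi\rangle\varphi:=\neg[\psi]\neg\varphi$ and $\langle G\rangle\varphi:=\neg[G]\neg\varphi$. A \emph{group announcement for $G$} is a formula $\psi_G=\bigwedge_{a\in G}\Box_a\psi_a$ with all $\psi_a\in\mathcal{PAL}$. Truth at a state $s$ of $M$ is defined as follows, where $M^\psi$ denotes the restriction of $M$ (relations and valuation) to the states at which $\psi$ is true: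
\begin{itemize}
\item $M_s\models p$ iff $s\in V(p)$; negation and conjunction are read as usual;
\item $M_s\models\Box_a\varphi$ iff $M_t\models\varphi$ for all $t\sim_a s$;
\item $M_s\models[\psi]\varphi$ iff $M_s\models\psi$ implies $M^\psi_s\models\varphi$;
\item $M_s\models[G]\varphi$ iff $M_s\models[\psi_G]\varphi$ for every group announcement $\psi_G$ for $G$.
\end{itemize}
Thus $M_s\models\langle\psi\rangle\varphi$ iff $M_s\models\psi$ and $M^\psi_s\models\varphi$, and $\langle G\rangle\varphi$ says that the members of $G$ can each announce something they know so that afterwards $\varphi$ holds. A formula is \emph{valid} if it is true at every state of every model and \emph{satisfiable} if it is true at some state of some model.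

\subsection{The question}

For a large enough set of agents the following is known. GAL is more expressive than PAL; its satisfiability problem is undecidable; some satisfiable formula has no finite model; model checking is PSPACE-complete. Moreover, GAL is sound and complete for the system that consists of the axioms and rules of multi-agent S5 and of PAL, the axioms $[G]\varphi\to[\psi_G]\varphi$, and the rule
\[
\text{from }\{\eta([\psi_G]\varphi)\mid\psi_G\text{ a group announcement for }G\}\text{ infer }\eta([G]\varphi).
\]
Here $\eta$ ranges over the necessity forms $\eta::=\sharp\mid\varphi\to\eta\mid\Box_a\eta\mid[\varphi]\eta$, and $\eta(\chi)$ results from replacing $\sharp$ by $\chi$. The rule has infinitely many premises.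

By a \emph{finitary axiomatization} we mean a decidable set of axioms together with a decidable set of rules, each with finitely many premises. Derivations are then finite objects that can be checked, so the set of provable formulas is recursively enumerable (r.e.). Systems given by finitely many axiom schemata and finitary rules are of this kind. The question, posed as Open Problem~I in \cite{slides}, is whether GAL has a finitary axiomatization, that is, one whose provable formulas are exactly the valid ones.

The known results do not decide the question. First-order logic also has an undecidable satisfiability problem and satisfiable sentences without finite models, and it has a finitary calculus, in which a universal statement is derived from one generic instance. One might hope that a single generic announcement can likewise replace the infinitely many premises above. On the other hand, $[G]$ ranges in every model over the same countable set of finite objects, and the infinitary rule has the shape of the $\omega$-rule of arithmetic, which infers $\forall n\,\varphi(n)$ from $\varphi(0),\varphi(1),\dots$. The second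 picture is the correct one.

\subsection{Results}

Two-counter machines are recalled in Section~\ref{sec:halting}; $q_0$ denotes the start state.

\begin{theorem}\label{thm:A}
Let $A$ be finite with $|A|\ge2$. There is a computable map $\mathcal S\mapsto\varphi_{\mathcal S}$ from deterministic two-counter machines to GAL-formulas such that the following are equivalent: $\mathcal S$ halts from $(q_0,0,0)$; $\varphi_{\mathcal S}$ is satisfiable; $\varphi_{\mathcal S}$ is satisfiable in a finite model. Hence neither the set of valid GAL-formulas nor the set of GAL-formulas valid on finite models is r.e., and no finitary axiomatization is sound and complete for GAL.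
\end{theorem}

A set $X\subseteq\omega$ is $\Sigma^1_1$ if $X=\{n:\exists R\subseteq\omega\;\vartheta(n,R)\}$ for a first-order arithmetical formula $\vartheta$ with a set parameter $R$, and $\Pi^1_1$ if its complement is $\Sigma^1_1$. Hardness and completeness refer to computable many-one reductions. A $\Pi^1_1$-complete set is not arithmetical, that is, not definable in first-order arithmetic.

\begin{theorem}\label{thm:B}
Let $A$ be finite with $|A|\ge2$. Then GAL-satisfiability is $\Sigma^1_1$-complete and GAL-validity is $\Pi^1_1$-complete.
\end{theorem}

\begin{theorem}\label{thm:C}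
For $|A|=1$, GAL-validity is decidable, so a finitary axiomatization exists. Thus GAL over a finite nonempty $A$ has a finitary axiomatization if and only if $|A|=1$.
\end{theorem}

The direction of the reduction in Theorem~\ref{thm:A} matters. Reducing \emph{non}-halting to satisfiability gives undecidability but is compatible with an r.e.\ set of validities. To reduce halting to satisfiability, one formula has to force, in every one of its models, a computation that is \emph{finite} and whose counters hold \emph{standard} natural numbers of unbounded size. Section~\ref{sec:reach} shows how to force finiteness, and Section~\ref{sec:counters} how to compare numbers. Sections~\ref{sec:steps} and~\ref{sec:models} combine these into formulas that describe runs of counter systems, and Sections~\ref{sec:halting} and~\ref{sec:analytic} prove Theorems~\ref{thm:A} and~\ref{thm:B}. The known results quoted above are not used, except for model checking in Remark~\ref{rem:finsat}.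

\section{Locality and the one-agent case}\label{sec:local}

The clause for $[G]\varphi$ refers to the formulas $[\psi_G]\varphi$, which may be longer. Inductions on formulas therefore use the lexicographic order on pairs (number of quantifiers $[G]$, length). Every proper subformula precedes the formula, and $[\psi_G]\varphi$ precedes $[G]\varphi$ because $\psi_G$ contains no quantifier.

A set $W$ of states of $M$ is \emph{closed} in $M$ if $s\in W$ and $t\sim_a s$ imply $t\in W$, for every $a\in A$.

\begin{lemma}[Locality]\label{lem:local}
Let $M_1,M_2$ be models and let $W$ be a set of states of both that is closed in $M_1$ and in $M_2$, such that the relations and valuations of $M_1$ and $M_2$ agree on $W$. Then $(M_1)_s\models\varphi$ iff $(M_2)_s\models\varphi$, for all $s\in W$ and all GAL-formulas $\varphi$.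
\end{lemma}

\begin{proof}
Induction on $\varphi$, for all triples $M_1,M_2,W$ at once. Variables and Boolean connectives are immediate. For $\Box_a\varphi$, the $a$-class of $s$ lies in $W$ and is the same in both models. For $[\chi]\varphi$, the induction hypothesis shows that $\chi$ is true at the same set $W'$ of states of $W$ in both models. If $s\notin W'$, then $[\chi]\varphi$ holds at $s$ in both. If $s\in W'$, then $W'$ is closed in $M_r^\chi$ for $r=1,2$: a state of $M_r^\chi$ related to a state of $W'$ lies in $W$ and satisfies $\chi$. So the hypothesis for $\varphi$ applies to $M_1^\chi,M_2^\chi,W'$. Finally, $[G]\varphi$ reduces to the earlier formulas $[\psi_G]\varphi$.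
\end{proof}

In particular, truth at a state of a closed set $W$ may be computed in the restriction of $M$ to $W$. The same induction shows that isomorphisms of models preserve the truth of all GAL-formulas.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $A=\{a\}$. We show that $[G]\varphi\leftrightarrow\varphi$ is valid for both $G\subseteq A$. Let $\psi_G$ be a group announcement true at $s$, and let $W$ be the $a$-class of $s$. Either $\psi_G=\Box_a\psi$, or $G=\emptyset$ and $\psi_G=\top$; in both cases $\psi_G$ is true throughout $W$. So $W$ is closed in $M$ and in $M^{\psi_G}$, and by Lemma~\ref{lem:local} $M_s\models\varphi$ iff $M^{\psi_G}_s\models\varphi$. Hence $\varphi$ implies $[G]\varphi$, and the converse holds because the announcement $\Box_a\top$ (or $\top$) is true at $s$.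

Let $\varphi^\circ\in\mathcal{PAL}$ result from erasing all quantifiers in $\varphi$. By induction $\varphi\leftrightarrow\varphi^\circ$ is valid; for $[\chi]\varphi$ note that $M^\chi=M^{\chi^\circ}$. PAL-validity is decidable: the valid equivalences
\begin{gather*}
[\chi]p\leftrightarrow(\chi\to p),\qquad[\chi]\neg\varphi\leftrightarrow(\chi\to\neg[\chi]\varphi),\\
[\chi](\varphi\wedge\psi)\leftrightarrow([\chi]\varphi\wedge[\chi]\psi),\qquad[\chi]\Box_a\varphi\leftrightarrow(\chi\to\Box_a[\chi]\varphi),
\end{gather*}
applied to innermost announcements first, translate PAL into the decidable logic S5. So the set of valid GAL-formulas is decidable, and this set, taken as axioms with no rules, is a finitary axiomatization. The last sentence of the theorem follows from Theorem~\ref{thm:A}.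
\end{proof}

A single agent can only delete states outside the class that matters. With two agents, an announcement by one deletes states that the other considers possible. From now on $|A|\ge2$. We fix distinct agents $g,c\in A$, let $B=A\setminus\{g,c\}$ (possibly empty), and write $[g]$, $\langle c\rangle$ for $[\{g\}]$, $\langle\{c\}\rangle$. The group announcements for $\{g\}$, which we call \emph{$g$-announcements}, are the formulas $\Box_g\psi$ with $\psi\in\mathcal{PAL}$. Such a formula is true on a union of $g$-classes, so a $g$-announcement keeps or deletes whole $g$-classes. The same holds for $c$. A state \emph{survives} an announcement if it is not deleted.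

\section{Forcing a state at finite distance}\label{sec:reach}

GAL has no common knowledge operator, so there is no direct way to say that a state with a property $h$ can be reached in finitely many steps. Locality gives an indirect way: if deleting all $h$-states changes the truth value of some formula at $s$, then an $h$-state is reachable from $s$. We state this relative to a formula $\mu$, which will later say that a state codes a configuration correctly.

\begin{lemma}[Forced reachability]\label{lem:reach}
Let $\mu,h,\tau$ be GAL-formulas and
\[
\Gamma:=\mu\wedge\neg h\wedge\langle\mu\rangle\tau\wedge\neg\langle\mu\wedge\neg h\rangle\tau .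
\]
If $M_s\models\Gamma$, then there are states $s=s_0,s_1,\dots,s_N$ of $M$ such that $s_j\sim_a s_{j+1}$ for some $a\in A$ (depending on $j$), $M_{s_j}\models\mu$ for all $j$, and $M_{s_N}\models h$.
\end{lemma}

\begin{proof}
Let $W$ be the set of states reachable from $s$ in $M^\mu$ by finite paths, and suppose that no state of $W$ satisfies $h$ in $M$. Then $W$ is contained in $M^{\mu\wedge\neg h}$, a submodel of $M^\mu$, and $W$ is closed in both. By Lemma~\ref{lem:local}, $\tau$ has the same truth value at $s$ in the two models. But $M_s\models\mu\wedge\neg h$, so $\Gamma$ says that $\tau$ is true at $s$ in $M^\mu$ and false at $s$ in $M^{\mu\wedge\neg h}$.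
\end{proof}

The lemma holds for every $\tau$. The difficulty is the converse: we need one $\tau$ for which $\Gamma$ can be made true however far away the $h$-state is. A formula built from variables, connectives and at most $d$ nested boxes depends only on the states within $d$ steps, so it cannot serve. A quantified formula can, because the announcement may be chosen as deep as the distance requires. Let $\mathsf{in}$ and $\mathsf{out}$ be propositional formulas, and put
\begin{equation}\label{eq:tau}
\tau:=\langle c\rangle\big(\Diamond_c(\mathsf{in}\wedge\Diamond_g\mathsf{out})\wedge\Diamond_c(\mathsf{in}\wedge\neg\Diamond_g\mathsf{out})\big).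
\end{equation}
It says that $c$ can make an announcement that breaks the symmetry between two $\mathsf{in}$-states of the current $c$-class.

\begin{example}\label{ex:five}
Take five states in a line,
\[
y_0'\ \sim_g\ x_0'\ \sim_c\ x_0\ \sim_g\ y_0\ \sim_c\ x_1 ,
\]
where distinct states are related only as displayed. Let $\mathsf{in},\mathsf{out},h$ be variables, with $\mathsf{in}$ true at $x_0',x_0,x_1$, $\mathsf{out}$ true at $y_0',y_0$, $h$ true at $x_1$ only, and all other variables false. Take $\mu=\top$.

In this model $\tau$ holds at $x_0$. Indeed, $\Diamond_ch$ holds exactly at $y_0,x_1$; then $\Diamond_g\Diamond_ch$ holds exactly at $x_0,y_0,x_1$; and $\delta:=\Diamond_c\Diamond_g\Diamond_ch$ holds everywhere except at $y_0'$. The $c$-announcement $\Box_c\delta$ deletes exactly $y_0'$. Afterwards $\Diamond_g\mathsf{out}$ holds at $x_0$ and fails at $x_0'$.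

Now delete $x_1$. The reflection that exchanges $x_0$ with $x_0'$ and $y_0$ with $y_0'$ is an automorphism of what remains. Every announcement is true on a set that is invariant under the reflection, so afterwards $\Diamond_g\mathsf{out}$ still has the same value at $x_0$ and $x_0'$, which are the only states in the $c$-class of $x_0$. So $\tau$ fails at $x_0$. Altogether $\Gamma$ holds at $x_0$.
\end{example}

The only asymmetry of the line is the $h$-state at its right end. If both arms are longer, $c$ can still refer to that state by a deeper formula, and $\tau$ need not change. In Lemma~\ref{lem:gamma} the right arm is a computation that ends in a distinguished state and the left arm is a copy of it without the last configuration.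

\section{Coding and comparing natural numbers}\label{sec:counters}

\subsection{Counter systems}

The proofs of Theorems~\ref{thm:A} and~\ref{thm:B} share one machine model. A \emph{$k$-counter system} consists of a finite set $Q$ of control states, a control state $f\in Q$, a set $I_0\subseteq\{1,\dots,k\}$, and a finite set $\Theta$ of transitions $\theta=(q,o,q')$ with $q,q'\in Q$ and $o\in\{=,0,+,-,*\}^k$; write $\mathrm{src}\,\theta=q$ and $\mathrm{tgt}\,\theta=q'$. (The counters in $I_0$ will be required to vanish at $f$.) Configurations are pairs $(q,\vec n)$ with $\vec n\in\omega^k$. We put $(q,\vec n)\to_\theta(q',\vec n\,')$ iff $q=\mathrm{src}\,\theta$, $q'=\mathrm{tgt}\,\theta$ and $R_{o_i}(n_i,n_i')$ for all $i$, where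
\[
R_=:\ n'=n;\quad R_0:\ n=n'=0;\quad R_+:\ n'=n+1;\quad R_-:\ n\ge1,\ n'=n-1;\quad R_*:\ \text{always}.
\]
Fix a $k$-counter system. All formulas below are computable from it.

\subsection{Types, cells, and pointers}

The relations of a model are symmetric and transitive, so a directed chain must be built by alternating $g$ and $c$ and labeling the states. We use the \emph{types} $\mathsf u_i,\mathsf d_i,\mathsf p_i$ ($1\le i\le k$), $\mathsf{in}_q$ ($q\in Q$), $\mathsf{out}_\theta$ ($\theta\in\Theta$) and $\mathsf{hub}$. Take one variable per type; the name of a type denotes the formula ``the variable of this type is true and all other type variables are false''. So types are mutually exclusive. Put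
\begin{gather*}
\mathsf{cell}_i:=\mathsf u_i\vee\mathsf d_i,\qquad \mathsf{in}:=\bigvee_q\mathsf{in}_q,\qquad \mathsf{out}:=\bigvee_\theta\mathsf{out}_\theta,\\
\mathsf{conf}:=\mathsf{in}\vee\mathsf{out},\qquad \mathsf{conf}_q:=\mathsf{in}_q\vee\bigvee_{\mathrm{src}\,\theta=q}\mathsf{out}_\theta .
\end{gather*}
A state satisfying $\mathsf{conf}$ satisfies $\mathsf{conf}_q$ for exactly one $q$. A \emph{cell state} is a state satisfying some $\mathsf{cell}_j$. There is one more variable, $\mathsf{odd}$; let $\epsilon_n:=\mathsf{odd}$ for odd $n$ and $\epsilon_n:=\neg\mathsf{odd}$ for even $n$.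

The intended picture is shown in Figure~\ref{fig:model} below. The numbers for counter $i$ form a ladder
\begin{equation}\label{eq:ladder}
u_{i,0}\sim_c d_{i,1}\sim_g u_{i,1}\sim_c d_{i,2}\sim_g u_{i,2}\sim_c\cdots
\end{equation}
of states of types $\mathsf u_i$ and $\mathsf d_i$, in which the $n$-th $g$-class stands for $n$ and its $\mathsf d_i$-state leads down to $n-1$. A configuration is a $g$-class with an entry state of type $\mathsf{in}_q$, an exit state of type $\mathsf{out}_\theta$, and for each $i$ a state of type $\mathsf p_i$ that is $c$-related to the $\mathsf u_i$-state for the value of counter $i$. The type $\mathsf{hub}$ is needed only for Theorem~\ref{thm:B}.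

An arbitrary model need not look like this, so we define the relevant notions in any model. An \emph{$i$-pointer} of a state $s$ is a state $v\models\mathsf u_i$ with $s\sim_gx\sim_cv$ for some $x\models\mathsf p_i$. An \emph{$i$-predecessor} of $v$ is a state $w\models\mathsf u_i$ with $v\sim_gx\sim_cw$ for some $x\models\mathsf d_i$. Both depend only on the $g$-class of $s$ or $v$. The formulas
\begin{align*}
\mathsf{Ptr}_i&:=\Diamond_g(\mathsf p_i\wedge\Diamond_c\mathsf u_i),\\
\mathsf{All}_i(\chi)&:=\Box_g(\mathsf p_i\to\Box_c(\mathsf u_i\to\chi)),\\
\mathsf{Pre}_i&:=\Diamond_g\big(\mathsf p_i\wedge\Diamond_c(\mathsf u_i\wedge\Diamond_g(\mathsf d_i\wedge\Diamond_c\mathsf u_i))\big)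
\end{align*}
say that there is an $i$-pointer, that all $i$-pointers satisfy $\chi$, and that some $i$-pointer has an $i$-predecessor. The \emph{numerals} are
\begin{align*}
\zeta^i_0&:=\Box_g(\mathsf u_i\wedge\neg\mathsf{odd}),\\
\zeta^i_{n+1}&:=\Box_g(\mathsf{cell}_i\wedge\epsilon_{n+1})\wedge\Diamond_g(\mathsf d_i\wedge\Diamond_c\mathsf u_i)\wedge\Box_g(\mathsf d_i\to\Box_c(\mathsf u_i\to\zeta^i_n)).
\end{align*}
The last two conjuncts of $\zeta^i_{n+1}$ say that there is an $i$-predecessor and that all $i$-predecessors satisfy $\zeta^i_n$.

\begin{lemma}\label{lem:num}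
In every model:
\begin{itemize}
\item[(a)] the truth value of $\zeta^i_n$ is constant on $g$-classes;
\item[(b)] $\zeta^i_n$ implies $\mathsf{cell}_i\wedge\epsilon_n$;
\item[(c)] $\zeta^i_n\wedge\zeta^i_m$ is false everywhere if $n\ne m$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Every conjunct begins with $\Box_g$ or $\Diamond_g$. (b) holds because $\sim_g$ is reflexive. (c) Induction on $\min(n,m)$. If $n=0<m$, then $\zeta^i_n$ says that all states of the $g$-class have type $\mathsf u_i$ and $\zeta^i_m$ says that one has type $\mathsf d_i$. If $n,m\ge1$, a state satisfying both numerals has a predecessor, and it satisfies $\zeta^i_{n-1}\wedge\zeta^i_{m-1}$.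
\end{proof}

\begin{definition}
We write $\mathrm{val}_i(s)=n$ if $s$ has an $i$-pointer and all $i$-pointers of $s$ satisfy $\zeta^i_n$. If $s\models\mathsf{conf}_q$ and $\mathrm{val}_i(s)=n_i$ for all $i$, we put $\kappa(s)=(q,\vec n)$.
\end{definition}

By Lemma~\ref{lem:num}(c) there is at most one such $n$, and $\mathrm{val}_i(s)$ depends only on the $g$-class of $s$. It may be undefined. For instance, if a $\mathsf u_i$-state $v$ and a $\mathsf d_i$-state are related by both $\sim_g$ and $\sim_c$, then $v$ is its own predecessor and satisfies no numeral: $\zeta^i_0$ fails, and $\zeta^i_{n+1}$ would imply $\zeta^i_n$ at $v$. We do not try to exclude such states. Instead we show that a defined value is passed on from one configuration to its neighbors.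

\subsection{Testing a value by an announcement}

A fixed formula mentions only finitely many numerals. The quantifier $[g]$, however, ranges over announcements that mention any of them. For a finite set $F$ of pairs $(i,n)$ let
\[
D_F:=\Box_g\neg\bigvee_{(i,n)\in F}\zeta^i_n ,
\]
a $g$-announcement, and write $D_{i,n}$ for $D_{\{(i,n)\}}$.

\begin{lemma}[Value test]\label{lem:test}
Let $M$ be a model and $F$ as above.
\begin{itemize}
\item[(a)] $D_F$ deletes exactly the states that satisfy $\zeta^j_m$ in $M$ for some $(j,m)\in F$. Every state that is not a cell state survives.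
\item[(b)] If $s$ survives, its $i$-pointers and $i$-predecessors in $M^{D_F}$ are those of its $i$-pointers and $i$-predecessors in $M$ that survive.
\item[(c)] Let $s$ be a state that is not a cell state and has an $i$-pointer in $M$, and let $(i,n)$ be the only pair in $F$ with first entry $i$. Then $M^{D_F}_s\models\neg\mathsf{Ptr}_i$ iff $\mathrm{val}_i(s)=n$ in $M$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) follows from Lemma~\ref{lem:num}(a),(b). (b) The whole $g$-class of $s$ survives, including the intermediate states of type $\mathsf p_i$ or $\mathsf d_i$. (c) By (b), $\neg\mathsf{Ptr}_i$ holds at $s$ in $M^{D_F}$ iff all $i$-pointers of $s$ are deleted. An $i$-pointer has type $\mathsf u_i$, so by Lemma~\ref{lem:num}(b) it satisfies no $\zeta^j_m$ with $j\ne i$. By (a) it is deleted iff it satisfies $\zeta^i_n$.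
\end{proof}

Equality of values can now be expressed by ``no $g$-announcement removes the pointers of one state but not of the other''. For $b\in A$ and propositional $\gamma$ let
\[
\mathsf{Same}_{b,\gamma,i}:=[g]\big((\mathsf{Ptr}_i\to\Box_b(\gamma\to\mathsf{Ptr}_i))\wedge(\neg\mathsf{Ptr}_i\to\Box_b(\gamma\to\neg\mathsf{Ptr}_i))\big).
\]

\begin{lemma}[Equality]\label{lem:same}
Let $s,t\models\mathsf{conf}$ have $i$-pointers in $M$, and let $s\sim_bt$, $s\models\mathsf{Same}_{b,\gamma,i}$, $t\models\gamma$. Then for all $n$: $\mathrm{val}_i(s)=n$ iff $\mathrm{val}_i(t)=n$.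
\end{lemma}

\begin{proof}
The states $s,t$ survive $D_{i,n}$; in particular $D_{i,n}$ is true at $s$. Since $\gamma$ is propositional, it stays true at $t$. So $\mathsf{Ptr}_i$ has the same value at $s$ and $t$ in $M^{D_{i,n}}$. Apply Lemma~\ref{lem:test}(c) to both states.
\end{proof}

For the successor relation we use $\mathsf{Pre}_i$. On the ladder \eqref{eq:ladder}, let $s_0$ point to $n$ and $s_1$ to $n+1$. Then $\mathsf{Pre}_i$ holds at $s_1$ as long as the classes $n+1$ and $n$ are present, that is, as long as $\mathsf{Ptr}_i$ holds at both $s_1$ and $s_0$. This is the content of (H1) and (H2) below. We also need a formula for ``looks like a rung above the bottom'', and its versions for configurations: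
\begin{gather*}
\mathsf{Inner}_i:=\Box_g\mathsf{cell}_i\wedge(\Box_g\mathsf{odd}\vee\Box_g\neg\mathsf{odd})\wedge\Diamond_g(\mathsf d_i\wedge\Diamond_c\mathsf u_i),\\
\mathsf{Zero}_i:=\mathsf{Ptr}_i\wedge\mathsf{All}_i(\zeta^i_0),\qquad\mathsf{Pos}_i:=\mathsf{Ptr}_i\wedge\mathsf{All}_i(\mathsf{Inner}_i).
\end{gather*}
Note that $s\models\mathsf{Zero}_i$ iff $\mathrm{val}_i(s)=0$.

\begin{lemma}[Successor]\label{lem:succ}
Let $s_0,s_1\models\mathsf{conf}$ have $i$-pointers in $M$. Suppose that for every $m$, in the model $M^{D_{i,m}}$,
\begin{itemize}
\item[(H1)] $\mathsf{Pre}_i$ at $s_1$ implies $\mathsf{Ptr}_i$ at $s_0$,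
\item[(H2)] $\mathsf{Ptr}_i$ at $s_0$ and $\mathsf{Ptr}_i$ at $s_1$ together imply $\mathsf{Pre}_i$ at $s_1$,
\end{itemize}
and that in $M$
\begin{itemize}
\item[(H3)] all $i$-pointers of $s_1$ satisfy $\mathsf{Inner}_i$,
\item[(H4)] for every $n$, if $\mathrm{val}_i(s_0)=n$ then all $i$-pointers of $s_1$ satisfy $\epsilon_{n+1}$.
\end{itemize}
Then $\mathrm{val}_i(s_1)\ne0$, and for all $n$: $\mathrm{val}_i(s_0)=n$ iff $\mathrm{val}_i(s_1)=n+1$.
\end{lemma}

\begin{proof}
A state satisfying $\mathsf{Inner}_i$ has a $\mathsf d_i$-state in its $g$-class, which $\zeta^i_0$ forbids; so (H3) gives $\mathrm{val}_i(s_1)\ne0$. Fix $n$ and let $M'=M^{D_{i,n}}$.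

Let $\mathrm{val}_i(s_0)=n$. Then $\mathsf{Ptr}_i$ fails at $s_0$ in $M'$ by Lemma~\ref{lem:test}(c), so $\mathsf{Pre}_i$ fails at $s_1$ in $M'$ by (H1). Let $v$ be an $i$-pointer of $s_1$ in $M$. By (H4) $v\models\epsilon_{n+1}$, so $v\not\models\zeta^i_n$ by Lemma~\ref{lem:num}(b), and $v$ survives. By (H3), $v$ has a predecessor and $\mathsf{odd}$ is constant on its $g$-class, which consists of $\mathsf{cell}_i$-states; hence $v\models\Box_g(\mathsf{cell}_i\wedge\epsilon_{n+1})$. A predecessor of $v$ that does not satisfy $\zeta^i_n$ would survive and make $\mathsf{Pre}_i$ true at $s_1$ in $M'$. So all predecessors of $v$ satisfy $\zeta^i_n$, and $v\models\zeta^i_{n+1}$. Thus $\mathrm{val}_i(s_1)=n+1$.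

Let $\mathrm{val}_i(s_1)=n+1$. The $i$-pointers of $s_1$ satisfy $\zeta^i_{n+1}$, so they survive by Lemma~\ref{lem:num}(c), while all their predecessors satisfy $\zeta^i_n$ and are deleted. So in $M'$ the state $s_1$ satisfies $\mathsf{Ptr}_i\wedge\neg\mathsf{Pre}_i$. By (H2), $\mathsf{Ptr}_i$ fails at $s_0$ in $M'$, and Lemma~\ref{lem:test}(c) gives $\mathrm{val}_i(s_0)=n$.
\end{proof}

\begin{remark}
The parity hypothesis (H4) guarantees that the pointers of $s_1$ survive the test $D_{i,n}$, and it cannot be dropped. On the ladder, let $s_0$ point to $u_{i,n}$ with $n\ge1$ and let $s_1$ point to both $u_{i,n}$ and $u_{i,n+1}$. Then (H3) holds. After $D_{i,n}$ both $\mathsf{Ptr}_i$ at $s_0$ and $\mathsf{Pre}_i$ at $s_1$ fail; after $D_{i,m}$ with $m\ne n$ both hold, since one of the pairs of classes $(n,n-1)$, $(n+1,n)$ is intact. So (H1) and (H2) hold, but $\mathrm{val}_i(s_1)$ is undefined.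
\end{remark}

\section{A formula for correct steps}\label{sec:steps}

A transition is represented by a $c$-link from an exit state to an entry state, and the conditions on the counters are imposed at the exit state. For an increment the exit state plays the role of $s_0$ in Lemma~\ref{lem:succ}, for a decrement the role of $s_1$:
\begin{align*}
\mathsf{Par}_i:={}&(\mathsf{All}_i(\mathsf{odd})\to\Box_c(\mathsf{in}\to\mathsf{All}_i(\neg\mathsf{odd})))\wedge(\mathsf{All}_i(\neg\mathsf{odd})\to\Box_c(\mathsf{in}\to\mathsf{All}_i(\mathsf{odd}))),\\
\mathsf{Up}_i:={}&[g]\big((\neg\mathsf{Ptr}_i\to\Box_c(\mathsf{in}\to\neg\mathsf{Pre}_i))\wedge(\mathsf{Ptr}_i\to\Box_c(\mathsf{in}\wedge\mathsf{Ptr}_i\to\mathsf{Pre}_i))\big)\\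
&\wedge\Box_c(\mathsf{in}\to\mathsf{Pos}_i)\wedge\mathsf{Par}_i,\\
\mathsf{Down}_i:={}&[g]\big((\mathsf{Pre}_i\to\Box_c(\mathsf{in}\to\mathsf{Ptr}_i))\wedge(\mathsf{Ptr}_i\wedge\neg\mathsf{Pre}_i\to\Box_c(\mathsf{in}\to\neg\mathsf{Ptr}_i))\big)\\
&\wedge\mathsf{Pos}_i\wedge\mathsf{Par}_i .
\end{align*}
Put $\mathsf{Tr}_{=,i}:=\mathsf{Same}_{c,\mathsf{in},i}$, $\mathsf{Tr}_{0,i}:=\mathsf{Zero}_i\wedge\mathsf{Same}_{c,\mathsf{in},i}$, $\mathsf{Tr}_{+,i}:=\mathsf{Up}_i$, $\mathsf{Tr}_{-,i}:=\mathsf{Down}_i$ and $\mathsf{Tr}_{*,i}:=\top$.

The path given by Lemma~\ref{lem:reach} may use any agent and may join states of any types allowed by $\mu$. So every possible link between two $\mathsf{conf}$-states has to be controlled: a $c$-link between an exit and an entry state must be a transition, and every other link must preserve the configuration. Let $\mu^*$ be the conjunction of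
\begin{itemize}
\item[(M1)] $\mathsf{conf}$;
\item[(M2)] $\bigwedge_q\big(\mathsf{conf}_q\to\Box_g(\mathsf{conf}\to\mathsf{conf}_q)\big)$;
\item[(M3)] $\bigwedge_i\big((\mathsf{Zero}_i\vee\mathsf{Pos}_i)\wedge(\mathsf{All}_i(\mathsf{odd})\vee\mathsf{All}_i(\neg\mathsf{odd}))\big)$;
\item[(M4)] $\bigwedge_{b\in B}\big(\bigwedge_q(\mathsf{conf}_q\to\Box_b(\mathsf{conf}\to\mathsf{conf}_q))\wedge\bigwedge_i\mathsf{Same}_{b,\mathsf{conf},i}\big)$;
\item[(M5)] $\bigwedge_q\big(\mathsf{in}_q\to\Box_c(\mathsf{in}\to\mathsf{in}_q)\big)\wedge\big(\mathsf{in}\to\bigwedge_i\mathsf{Same}_{c,\mathsf{in},i}\big)$;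
\item[(M6)] $\bigwedge_\theta\big(\mathsf{out}_\theta\to\Box_c(\mathsf{out}\to\mathsf{out}_\theta)\big)\wedge\big(\mathsf{out}\to\bigwedge_i\mathsf{Same}_{c,\mathsf{out},i}\big)$;
\item[(M7)] $\bigwedge_{\theta=(q,o,q')}\big(\mathsf{out}_\theta\to\Box_c(\mathsf{in}\to\mathsf{in}_{q'})\wedge\bigwedge_i\mathsf{Tr}_{o_i,i}\big)$;
\item[(M8)] $\bigwedge_{i\in I_0}(\mathsf{conf}_f\to\mathsf{Zero}_i)$.
\end{itemize}
Conjunct (M4) neutralizes the additional agents; it is a formula because $A$ is finite.

\begin{lemma}[Steps]\label{lem:step}
Let $s,t\models\mu^*$ in $M$ and $s\sim_at$.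
\begin{itemize}
\item[(i)] If $a\ne c$, or $a=c$ and $s,t$ both satisfy $\mathsf{in}$ or both satisfy $\mathsf{out}$, then $s,t$ satisfy the same $\mathsf{conf}_q$, and for all $i,n$: $\mathrm{val}_i(s)=n$ iff $\mathrm{val}_i(t)=n$.
\item[(ii)] If $a=c$, $s\models\mathsf{out}_\theta$ with $\theta=(q,o,q')$, and $t\models\mathsf{in}$, then $t\models\mathsf{in}_{q'}$. For each $i$ with $o_i\ne*$, $\mathrm{val}_i(s)$ is defined iff $\mathrm{val}_i(t)$ is, and then $R_{o_i}(\mathrm{val}_i(s),\mathrm{val}_i(t))$.
\end{itemize}
\end{lemma}

\begin{proof}
By (M1) and (M3), both states satisfy $\mathsf{conf}$ and have $i$-pointers for every $i$.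

(i) For $a=g$ use (M2) and the fact that $\mathrm{val}_i$ depends only on the $g$-class. For $a\in B$ use (M4), and for $a=c$ use (M5) or (M6), each time with Lemma~\ref{lem:same}.

(ii) By (M7) at $s$, $t\models\mathsf{in}_{q'}$ and $s\models\mathsf{Tr}_{o_i,i}$. If $o_i$ is $=$, Lemma~\ref{lem:same} applies. If $o_i=0$, then in addition $\mathrm{val}_i(s)=0$, so both values are $0$. In the other two cases note that $D_{i,m}$ is true at $s$ and that $s\sim_ct$ and $t\models\mathsf{in}$ persist in $M^{D_{i,m}}$.

Let $o_i=+$ and take $s_0=s$, $s_1=t$ in Lemma~\ref{lem:succ}. The two implications under $[g]$ in $\mathsf{Up}_i$ give (H1), in contrapositive form, and (H2). The conjunct $\Box_c(\mathsf{in}\to\mathsf{Pos}_i)$ gives (H3). If $\mathrm{val}_i(s)=n$, then $s\models\mathsf{All}_i(\epsilon_n)$ by Lemma~\ref{lem:num}(b), so $t\models\mathsf{All}_i(\epsilon_{n+1})$ by $\mathsf{Par}_i$; this is (H4).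

Let $o_i=-$ and take $s_0=t$, $s_1=s$. The implications under $[g]$ in $\mathsf{Down}_i$ give (H1) and (H2), and $\mathsf{Pos}_i$ gives (H3). For (H4) let $\mathrm{val}_i(t)=n$. By (M3), $s$ satisfies $\mathsf{All}_i(\epsilon_n)$ or $\mathsf{All}_i(\epsilon_{n+1})$. In the first case $\mathsf{Par}_i$ gives $t\models\mathsf{All}_i(\epsilon_{n+1})$, although $t$ has an $i$-pointer and it satisfies $\epsilon_n$. So the second case holds.

In both cases Lemma~\ref{lem:succ} yields $\mathrm{val}_i(s_1)\ne0$ and $\mathrm{val}_i(s_0)=n\Leftrightarrow\mathrm{val}_i(s_1)=n+1$, which is the claim.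
\end{proof}

For the rest of the paper we fix the formulas in Lemma~\ref{lem:reach}: $\tau$ is \eqref{eq:tau} with $\mathsf{in},\mathsf{out}$ as in Section~\ref{sec:counters}, and
\[
h:=\mathsf{in}_f,\qquad\mu:=\mu^*\wedge\neg\bigvee_{\mathrm{src}\,\theta=f}\mathsf{out}_\theta,\qquad\Gamma:=\mu\wedge\neg h\wedge\langle\mu\rangle\tau\wedge\neg\langle\mu\wedge\neg h\rangle\tau .
\]
Compared with $\mu^*$, the formula $\mu$ excludes exit states of transitions that leave $f$. This cuts a run at each visit to $f$, and it keeps these transitions off the path of Lemma~\ref{lem:reach}.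

\section{The model of a run}\label{sec:models}

We now build models in which $\mu^*$ and $\Gamma$ hold. The data are:
\begin{itemize}
\item a run $\kappa_0\to_{\theta_0}\kappa_1\to_{\theta_1}\cdots$, finite or infinite, with $\kappa_j=(q_j,(n_{1,j},\dots,n_{k,j}))$, such that $n_{i,j}=0$ whenever $q_j=f$ and $i\in I_0$;
\item a set of pairwise disjoint \emph{segments}, that is, intervals $[\alpha,\beta]$ of indices with $\alpha<\beta$, $q_\beta=f$, $q_j\ne f$ for $\alpha\le j<\beta$, and $\alpha=0$ or $q_{\alpha-1}=f$;
\item a bound $L\le\omega$ with $n_{i,j}\le L$ for all $i,j$. Below, $n$ ranges over natural numbers $n\le L$.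
\end{itemize}
An index $j$ is \emph{doubled} if $\alpha\le j<\beta$ for some segment. The model $\mathfrak M$ has the following states and types: $u_{i,n}$ of type $\mathsf u_i$; $d_{i,n}$ ($n\ge1$) of type $\mathsf d_i$; for each index $j$, states $x_j$ of type $\mathsf{in}_{q_j}$, $y_j$ of type $\mathsf{out}_{\theta_j}$ (if $\theta_j$ exists), $p_{i,j}$ of type $\mathsf p_i$, and $z_j$ of type $\mathsf{hub}$; for each doubled $j$, \emph{twins} $x_j',y_j',p_{i,j}'$ of the same types as $x_j,y_j,p_{i,j}$. The variable $\mathsf{odd}$ is true exactly at $u_{i,n},d_{i,n}$ with $n$ odd, and all other variables are false everywhere. In the following lists, states that do not exist are omitted. The $g$-classes are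
\begin{itemize}
\item the \emph{cells} $U_{i,n}=\{u_{i,n},d_{i,n}\}$ (so $U_{i,0}=\{u_{i,0}\}$);
\item the \emph{units} $\{x_j,y_j,z_j,p_{1,j},\dots,p_{k,j}\}$ and \emph{twin units} $\{x_j',y_j',p_{1,j}',\dots,p_{k,j}'\}$.
\end{itemize}
The $c$-classes are
\begin{itemize}
\item $K_{i,n}=\{u_{i,n},d_{i,n+1}\}\cup\{p_{i,j},p'_{i,j}:n_{i,j}=n\}$;
\item $H=\{z_j:j\text{ an index}\}$;
\item $C_j=\{y_{j-1},x_j\}$, enlarged by $x_j'$ if $j$ is the start of a segment;
\item for each segment $[\alpha,\beta]$: $C_j'=\{y'_{j-1},x'_j\}$ for $\alpha<j<\beta$, and $C'_\beta=\{y'_{\beta-1}\}$.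
\end{itemize}
Since segments are disjoint, these sets partition the states. Agents in $B$ have the identity relation. See Figure~\ref{fig:model}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\node (u0) at (0,0) {$u_{i,0}$};
\node (d1) at (1.6,0) {$d_{i,1}$};
\node (u1) at (2.7,0) {$u_{i,1}$};
\node (d2) at (4.3,0) {$d_{i,2}$};
\node (u2) at (5.4,0) {$u_{i,2}$};
\node (d3) at (7.0,0) {$d_{i,3}$};
\node (u3) at (8.1,0) {$u_{i,3}$};
\draw[dashed,rounded corners] (-0.5,-0.35) rectangle (0.5,0.35);
\draw[dashed,rounded corners] (1.1,-0.35) rectangle (3.2,0.35);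
\draw[dashed,rounded corners] (3.8,-0.35) rectangle (5.9,0.35);
\draw[dashed,rounded corners] (6.5,-0.35) rectangle (8.6,0.35);
\node (x0) at (1.4,2.2) {$x_j$};
\node (y0) at (3.3,2.2) {$y_j$};
\node (z0) at (2.35,2.9) {$z_j$};
\node (p0) at (2.7,1.5) {$p_{i,j}$};
\node (x1) at (5.1,2.2) {$x_{j+1}$};
\node (y1) at (7.0,2.2) {$y_{j+1}$};
\node (z1) at (6.05,2.9) {$z_{j+1}$};
\node (p1) at (6.05,1.5) {$p_{i,j+1}$};
\draw[dashed,rounded corners] (0.9,1.15) rectangle (3.8,3.25);
\draw[dashed,rounded corners] (4.5,1.15) rectangle (7.6,3.25);
\draw[thick] (u0)--(d1) (u1)--(d2) (u2)--(d3) (p0)--(u1) (p1)--(u2) (y0)--(x1) (z0)--(z1);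
\end{tikzpicture}
\caption{Part of the model of a run. Dashed boxes are $g$-classes; solid lines generate $\sim_c$. The bottom row is the ladder of cells for counter $i$. The two upper boxes are the units of configurations $j$ and $j+1$, in which counter $i$ has the values $1$ and $2$; the link from $y_j$ to $x_{j+1}$ is the transition. Twins and the other counters are not shown.}
\label{fig:model}
\end{figure}

\begin{lemma}\label{lem:mu}
Every state of $\mathfrak M$ that satisfies $\mathsf{conf}$ satisfies $\mu^*$.
\end{lemma}

\begin{proof}
Consider a state $s$ of a unit or twin unit with index $j$, and let $n=n_{i,j}$; we call $n$ the \emph{$i$-value} of $s$. The unit has a single $\mathsf p_i$-state, which lies in $K_{i,n}$, so $u_{i,n}$ is the only $i$-pointer of $s$. Likewise $u_{i,n-1}$ is the only predecessor of $u_{i,n}$ if $n\ge1$, and $u_{i,0}$ has none. We have $u_{i,0}\models\zeta^i_0$, $u_{i,n}\models\mathsf{Inner}_i$ for $n\ge1$, and $u_{i,n}\models\epsilon_n$. So $s\models\mathsf{Zero}_i$ if $n=0$, $s\models\mathsf{Pos}_i$ if $n\ge1$, and $s$ satisfies $\mathsf{All}_i(\epsilon_n)$ but not $\mathsf{All}_i(\epsilon_{n+1})$.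 A $g$-announcement leaves a union $N$ of $g$-classes, and if $s$ lies in $N$, then at $s$ in $N$
\begin{equation}\label{eq:dagger}
\mathsf{Ptr}_i\text{ holds iff }U_{i,n}\subseteq N;\qquad\mathsf{Pre}_i\text{ holds iff }n\ge1\text{ and }U_{i,n},U_{i,n-1}\subseteq N .
\end{equation}
In particular, $\mathsf{Same}_{b,\gamma,i}$ holds at $s$ as soon as all $\gamma$-states $b$-related to $s$ lie in units or twin units and have the same $i$-value as $s$.

Now let $s\models\mathsf{conf}$, which is (M1). The $\mathsf{conf}$-states in its $g$-class have types $\mathsf{in}_{q_j}$ and $\mathsf{out}_{\theta_j}$, and $\mathrm{src}\,\theta_j=q_j$; this gives (M2). The remarks above give (M3) and, with the assumption on the run, (M8). (M4) holds because $\sim_b$ is the identity, and (M6) because no $c$-class contains two $\mathsf{out}$-states. For (M5), the only distinct $\mathsf{in}$-states in a common $c$-class are $x_\alpha,x'_\alpha$ with $\alpha$ the start of a segment, and they have the same type and values.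

For (M7) let $s$ be $y_j$ or $y_j'$ and $\theta_j=(q_j,o,q_{j+1})$. Every $\mathsf{in}$-state $t\sim_cs$ is $x_{j+1}$ or $x'_{j+1}$ (for $s=y'_{\beta-1}$ there is none), so it has type $\mathsf{in}_{q_{j+1}}$ and $i$-value $n'=n_{i,j+1}$, where $R_{o_i}(n,n')$. If $o_i\in\{=,0\}$, then $n'=n$, which gives $\mathsf{Same}_{c,\mathsf{in},i}$, and $n=0$ if $o_i=0$. If $o_i\in\{+,-\}$, then $n$ and $n'$ have opposite parity, which gives $\mathsf{Par}_i$. Let $s,t\in N$. If $o_i=+$, then $n'=n+1\ge1$, so $t\models\mathsf{Pos}_i$ in $\mathfrak M$. By \eqref{eq:dagger}, $\neg\mathsf{Ptr}_i$ at $s$ means that $U_{i,n}$ is deleted, and then $\mathsf{Pre}_i$ fails at $t$; if $\mathsf{Ptr}_i$ holds at $s$ and $t$, then $U_{i,n},U_{i,n+1}\subseteq N$ and $\mathsf{Pre}_i$ holds at $t$. If $o_i=-$, then $n\ge1$ and $n'=n-1$, so $s\models\mathsf{Pos}_i$ in $\mathfrak M$. If $\mathsf{Pre}_i$ holds at $s$, then $U_{i,n-1}\subseteq N$ and $\mathsf{Ptr}_i$ holds at $t$; if $\mathsf{Ptr}_i\wedge\neg\mathsf{Pre}_i$ holds at $s$, then $U_{i,n-1}$ is deleted and $\mathsf{Ptr}_i$ fails at $t$.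
\end{proof}

\begin{lemma}\label{lem:gamma}
For each segment $[\alpha,\beta]$, $\mathfrak M_{x_\alpha}\models\Gamma$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:mu}, $\mathfrak M^\mu$ consists of all $\mathsf{conf}$-states except the $y_j$ with $q_j=f$ (twins have $q_j\ne f$). As $q_\alpha\ne f$, we have $x_\alpha\models\mu\wedge\neg h$. Let
\[
E=\{x_j:\alpha\le j\le\beta\}\cup\{y_j,x_j',y_j':\alpha\le j<\beta\}.
\]
This set is closed in $\mathfrak M^\mu$. Indeed, hub and pointer states are absent from $\mathfrak M^\mu$; so are $y_{\alpha-1}$ and $y_\beta$, which either do not exist or belong to an index with control state $f$; and no $j$ with $\alpha<j\le\beta$ starts a segment, by disjointness. The only $h$-state of $E$ is $x_\beta$, so $E\setminus\{x_\beta\}$ is closed in $\mathfrak M^{\mu\wedge\neg h}$. By Lemma~\ref{lem:local} it suffices to show that $\tau$ holds at $x_\alpha$ in the restriction to $E$ and fails in the restriction to $E\setminus\{x_\beta\}$. The restriction to $E$ is the line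
\[
y'_{\beta-1}\sim_gx'_{\beta-1}\sim_c\cdots\sim_cy'_\alpha\sim_gx'_\alpha\sim_cx_\alpha\sim_gy_\alpha\sim_c\cdots\sim_cx_{\beta-1}\sim_gy_{\beta-1}\sim_cx_\beta ,
\]
with alternating links and no other relations between distinct states; Example~\ref{ex:five} is the case $[\alpha,\beta]=[0,1]$.

Read from the right, the $c$-classes of $E$ are $C_\beta,C_{\beta-1},\dots,C_{\alpha+1},\{x_\alpha,x_\alpha'\},C'_{\alpha+1},\dots,C'_\beta$; number them $0,1,2,\dots$. Two distinct classes meet a common $g$-class iff they are consecutive. Let $\delta_0:=\Diamond_ch$ and $\delta_{r+1}:=\Diamond_c\Diamond_g\delta_r$. By induction, $\delta_r$ is true exactly on the classes with number at most $r$: $\delta_{r+1}$ holds on a class iff one of its states is $g$-related to a state of a class with number at most $r$. With $m=\beta-\alpha$, the class $\{x_\alpha,x'_\alpha\}$ has number $m$. The $c$-announcement $\Box_c\delta_m$ is true at $x_\alpha$, keeps $x'_\alpha$ and $y_\alpha\in C_{\alpha+1}$, and deletes $y'_\alpha\in C'_{\alpha+1}$. Afterwards $x_\alpha\models\mathsf{in}\wedge\Diamond_g\mathsf{out}$ and $x'_\alpha\models\mathsf{in}\wedge\neg\Diamond_g\mathsf{out}$.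 So $\tau$ holds at $x_\alpha$.

On $E\setminus\{x_\beta\}$ let $\pi$ exchange $x_j$ with $x'_j$ and $y_j$ with $y'_j$ for $\alpha\le j<\beta$. It is the reflection of the shortened line, and twins have the same valuation, so $\pi$ is an automorphism. Take any $c$-announcement true at $x_\alpha$. Its truth set is $\pi$-invariant, so $\pi$ restricts to an automorphism of the updated model, and $\Diamond_g\mathsf{out}$ has the same value at $x_\alpha$ and $x'_\alpha=\pi(x_\alpha)$. These two states form the $c$-class of $x_\alpha$, so one of the two conjuncts in \eqref{eq:tau} fails. Hence $\tau$ fails at $x_\alpha$.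
\end{proof}

\section{Halting as satisfiability}\label{sec:halting}

A \emph{deterministic two-counter machine} $\mathcal S$ has a finite set $Q$ of control states, a start state $q_0$, a halting state $f\ne q_0$, and for each $q\ne f$ one instruction, which concerns one of the two counters and is either ``increment it and go to $q'$'' or ``if it is zero go to $q'$, otherwise decrement it and go to $q''$''. Whether $\mathcal S$ halts, that is, reaches $f$ from $(q_0,0,0)$, is r.e.\ and undecidable \cite{minsky}. We view $\mathcal S$ as a $2$-counter system with $I_0=\emptyset$. For counter $1$, an increment becomes the transition $(q,(+,=),q')$ and a test becomes the pair $(q,(0,=),q')$, $(q,(-,=),q'')$; for counter $2$ the two entries are interchanged. Then ${\to}:=\bigcup_\theta{\to_\theta}$ is a partial function on configurations, configurations with control state $f$ have no successor, and $*$ does not occur. Let $\to^*$ be the reflexive transitive closure of $\to$.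

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Put $\varphi_{\mathcal S}:=\mathsf{in}_{q_0}\wedge\mathsf{Zero}_1\wedge\mathsf{Zero}_2\wedge\Gamma$, which is computable from $\mathcal S$.

Suppose that $\mathcal S$ halts, with run $\kappa_0,\dots,\kappa_\ell$ from $(q_0,0,0)$. Then $\ell\ge1$, $q_\ell=f$ and $q_j\ne f$ for $j<\ell$, so $[0,\ell]$ is a segment. With this single segment and $L$ the largest counter value, $\mathfrak M$ is finite. The state $x_0$ has type $\mathsf{in}_{q_0}$ and values $0,0$, and it satisfies $\Gamma$ by Lemma~\ref{lem:gamma}. So $\varphi_{\mathcal S}$ has a finite model.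

Suppose that $M_s\models\varphi_{\mathcal S}$ for an arbitrary model $M$. Then $\kappa(s)=(q_0,0,0)$. Let $s=s_0,\dots,s_N$ be the path of Lemma~\ref{lem:reach}; all $s_j$ satisfy $\mu^*$. Each link falls under Lemma~\ref{lem:step}(i), or it is a $c$-link between an $\mathsf{out}$-state and an $\mathsf{in}$-state, in either order, and falls under (ii). As $*$ does not occur, induction on $j$ shows that $\kappa_j:=\kappa(s_j)$ is defined and that $\kappa_j=\kappa_{j+1}$, $\kappa_j\to\kappa_{j+1}$ or $\kappa_{j+1}\to\kappa_j$. Since $s_N\models\mathsf{in}_f$, the control state of $\kappa_N$ is $f$.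

The sequence may move backward, so it is not yet a run. We show by induction that for each $j$ there is a configuration $\lambda$ with $\kappa_0\to^*\lambda$ and $\kappa_j\to^*\lambda$. For $j=0$ take $\lambda=\kappa_0$. If $\kappa_{j+1}=\kappa_j$ or $\kappa_{j+1}\to\kappa_j$, the same $\lambda$ serves for $j+1$. Let $\kappa_j\to\kappa_{j+1}$. If $\lambda=\kappa_j$, replace $\lambda$ by $\kappa_{j+1}$. Otherwise the path from $\kappa_j$ to $\lambda$ has a first step, which leads to $\kappa_{j+1}$ because $\to$ is a partial function, so $\kappa_{j+1}\to^*\lambda$. For $j=N$ we must have $\lambda=\kappa_N$, as $\kappa_N$ has no successor. Thus $\kappa_0\to^*\kappa_N$, and $\mathcal S$ halts.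

This proves the equivalences. Consequently $\neg\varphi_{\mathcal S}$ is valid iff it is valid on finite models iff $\mathcal S$ does not halt. If either set of formulas were r.e., non-halting would be r.e.; since halting is r.e., it would be decidable, which it is not. A sound and complete finitary axiomatization would make the valid formulas r.e., so none exists.
\end{proof}

\begin{remark}\label{rem:finsat}
Satisfiability in finite models is $\Sigma^0_1$-complete, that is, complete among r.e.\ sets. It is hard by Theorem~\ref{thm:A}, halting of two-counter machines being $\Sigma^0_1$-complete. It is r.e.\ because model checking on finite models is decidable and it suffices to search through finite models in which all but finitely many variables are false everywhere: $V$ takes finitely many values, and one may keep $V$ on the variables of the formula and one further variable for each value without changing the sets that announcements can define.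
\end{remark}

\section{The exact complexity}\label{sec:analytic}

\subsection{Satisfiability is $\Sigma^1_1$}

We first reduce to countable models and then guess a model together with its truth relation. Announcements change the model during evaluation, so both steps have to treat all iterated updates at once. For a finite sequence $\sigma$ of GAL-formulas define $M^\sigma$ by $M^{()}=M$ and $M^{\sigma\chi}=(M^\sigma)^\chi$, where $\sigma\chi$ is $\sigma$ followed by $\chi$. Its set of states $\mathrm{dom}(M^\sigma)$ may be empty.

\begin{lemma}\label{lem:LS}
Every satisfiable GAL-formula is satisfiable in a countable model.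
\end{lemma}

\begin{proof}
Let $M_s\models\varphi$. For every $\sigma$, $t\in\mathrm{dom}(M^\sigma)$, $a$ and $\psi$ with $M^\sigma_t\not\models\Box_a\psi$ choose a witness $t'\sim_at$ in $M^\sigma$ with $M^\sigma_{t'}\not\models\psi$. Let $S'$ be the least set that contains $s$ and, with each $t$, all witnesses chosen for $t$. There are countably many triples $(\sigma,a,\psi)$, so $S'$ is countable. Let $M'$ be the restriction of $M$ to $S'$, and call $\sigma$ \emph{good} if $\mathrm{dom}(M'^\sigma)=S'\cap\mathrm{dom}(M^\sigma)$. We show by induction on $\psi$ that $M'^\sigma_t\models\psi$ iff $M^\sigma_t\models\psi$, for all good $\sigma$ and $t\in\mathrm{dom}(M'^\sigma)$. Variables and connectives are immediate. If $M^\sigma_t\models\Box_a\psi$, then $\psi$ holds in $M^\sigma$, hence in $M'^\sigma$, at every $t'\sim_at$ of $M'^\sigma$; if not, the witness lies in $S'\cap\mathrm{dom}(M^\sigma)=\mathrm{dom}(M'^\sigma)$ and refutes $\psi$ in $M'^\sigma$. For $[\chi]\psi$, the hypothesis for $\chi$ shows that $\sigma\chi$ is good, and the hypothesis for $\psi$ applies to $\sigma\chi$. The formula $[G]\psi$ reduces to the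 formulas $[\psi_G]\psi$. Since $()$ is good, $M'_s\models\varphi$.
\end{proof}

Code formulas and sequences by numbers. A model $M$ on a nonempty $S\subseteq\omega$ is given by finitely many sets of numbers: $S$, the relations $\sim_a$, and $\{(p,t):t\in V(p)\}$. For a ternary relation $\mathrm{Sat}$ and $\sigma=(\chi_1,\dots,\chi_m)$ let $D(\sigma)$ be the set of $t\in S$ with $\mathrm{Sat}((\chi_1,\dots,\chi_{r-1}),t,\chi_r)$ for $1\le r\le m$. Call $\mathrm{Sat}$ \emph{coherent} for $M$ if for all $\sigma$ and $t\in D(\sigma)$:
\begin{itemize}
\item $\mathrm{Sat}(\sigma,t,p)$ iff $t\in V(p)$; $\mathrm{Sat}(\sigma,t,\neg\psi)$ iff not $\mathrm{Sat}(\sigma,t,\psi)$; $\mathrm{Sat}(\sigma,t,\psi\wedge\chi)$ iff $\mathrm{Sat}(\sigma,t,\psi)$ and $\mathrm{Sat}(\sigma,t,\chi)$;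
\item $\mathrm{Sat}(\sigma,t,\Box_a\psi)$ iff $\mathrm{Sat}(\sigma,t',\psi)$ for all $t'\in D(\sigma)$ with $t'\sim_at$;
\item $\mathrm{Sat}(\sigma,t,[\chi]\psi)$ iff $\mathrm{Sat}(\sigma,t,\chi)$ implies $\mathrm{Sat}(\sigma\chi,t,\psi)$;
\item $\mathrm{Sat}(\sigma,t,[G]\psi)$ iff $\mathrm{Sat}(\sigma,t,[\psi_G]\psi)$ for all group announcements $\psi_G$ for $G$.
\end{itemize}
These conditions quantify only over numbers, and the set of group announcements is decidable, so coherence is arithmetical in $M$ and $\mathrm{Sat}$. The relation ``$t\in\mathrm{dom}(M^\sigma)$ and $M^\sigma_t\models\psi$'' is coherent. Conversely, if $\mathrm{Sat}$ is coherent, then induction on $\psi$ shows that $\mathrm{Sat}(\sigma,t,\psi)$ iff $M^\sigma_t\models\psi$ whenever $D(\sigma)=\mathrm{dom}(M^\sigma)$ and $t\in D(\sigma)$; in the case $[\chi]\psi$ the hypothesis for $\chi$ gives $D(\sigma\chi)=\mathrm{dom}(M^{\sigma\chi})$. By Lemma~\ref{lem:LS}, $\varphi$ is satisfiable iff there are a model $M$ on some $S\subseteq\omega$, a coherent $\mathrm{Sat}$ and $s\in S$ with $\mathrm{Sat}((),s,\varphi)$. So satisfiability is $\Sigma^1_1$,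 and validity of $\varphi$, being unsatisfiability of $\neg\varphi$, is $\Pi^1_1$.

\subsection{Recurring runs}

The following problem is $\Sigma^1_1$-hard \cite{AH}: does a nondeterministic two-counter machine have an infinite computation from location $0$ with counters $0,0$ that visits location $0$ infinitely often? In our notation, we are given a $2$-counter system $(Q,\Theta_0)$ without $*$ and $f\in Q$ (location $0$), and ask for a \emph{recurring run}: an infinite run from $(f,0,0)$ that visits $f$ infinitely often. In the translation, a jump on ``counter nonzero'' becomes a $-$ transition to a fresh control state followed by a $+$ transition, and if decrementing $0$ is read as leaving $0$, a $0$-transition is added. We may assume that no transition leads from $f$ to $f$: replace $(f,o,f)$ by $(f,o,f^*)$ and $(f^*,(=,=),f)$ with $f^*$ fresh.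

Two difficulties arise. First, without determinism the path of Lemma~\ref{lem:reach} no longer yields a run: with transitions from $q$ to $r$, from $r'$ to $r$ and from $r'$ to $f$, all labeled $(=,=)$, the path can pass through $q,r,r',f$ although $f$ is not reachable from $q$. So $\Gamma$ does not force the run to return to $f$. We add a third counter as a timer, which is set to an arbitrary value on leaving $f$, decreases at every other step, and vanishes at $f$. Let $k=3$, $I_0=\{3\}$, and let $\Theta$ consist of
\[
(q,(o_1,o_2,-),q')\ \text{ for }q\ne f,\qquad(f,(o_1,o_2,*),q'),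
\]
where $(q,(o_1,o_2),q')$ and $(f,(o_1,o_2),q')$ range over $\Theta_0$. A timer works only if its value is a natural number, and Lemma~\ref{lem:step} says nothing about the value after a $*$-step. This is what $\Gamma$ is now used for.

\begin{lemma}\label{lem:third}
If $M_t\models\Gamma$, then $\mathrm{val}_3(t)$ is defined.
\end{lemma}

\begin{proof}
Let $t=s_0,\dots,s_N$ be the path of Lemma~\ref{lem:reach}. By (M8), $\mathrm{val}_3(s_N)=0$. Each link falls under Lemma~\ref{lem:step}(i), or it is a $c$-link between an $\mathsf{in}$-state and an $\mathsf{out}_\theta$-state. In the second case $\mathrm{src}\,\theta\ne f$ because the $\mathsf{out}$-state satisfies $\mu$, so the third operation of $\theta$ is $-$ and Lemma~\ref{lem:step}(ii) applies to $i=3$. In both cases $\mathrm{val}_3$ is defined at one end iff it is defined at the other, so definedness passes from $s_N$ back to $s_0$.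
\end{proof}

Second, we must say that \emph{every} configuration of an infinite run has a successor, although a box reaches only one class. The hub states serve this purpose. In $\mathfrak M$ they form the single $c$-class $H$, which meets every unit, so $\Box_c(\mathsf{hub}\to\Lambda)$ imposes $\Lambda$ on all units. With $\nu:=\mathsf{in}\wedge\mu^*\wedge\Diamond_g\mathsf{hub}$ let
\[
\Lambda:=\Diamond_g\Big(\mathsf{out}\wedge\mu^*\wedge\big((\mathsf{conf}_f\wedge\Diamond_c(\nu\wedge\Gamma))\vee(\neg\mathsf{conf}_f\wedge\Diamond_c\nu)\big)\Big).
\]
In an arbitrary model, the successor provided by $\Lambda$ has a hub state in its $g$-class, but that hub state need not lie in the $c$-class where $\Lambda$ is imposed. The next formula uses the value test to demand that the same configuration also occurs at a hub of that class. With $\mathsf{None}:=\bigwedge_{i\le3}\neg\mathsf{Ptr}_i$ let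
\begin{gather*}
\Omega:=[g]\bigwedge_{q\in Q}\Big(\Diamond_c\big(\mathsf{hub}\wedge\Diamond_g(\mathsf{out}\wedge\Diamond_c(\mathsf{in}_q\wedge\Diamond_g\mathsf{hub}\wedge\mathsf{None}))\big)\to\Diamond_c\big(\mathsf{hub}\wedge\Diamond_g\mathsf{in}_q\wedge\mathsf{None}\big)\Big),\\
\Phi:=\mathsf{hub}\wedge\Diamond_g(\mathsf{in}_f\wedge\mathsf{Zero}_1\wedge\mathsf{Zero}_2)\wedge\Box_c(\mathsf{hub}\to\Lambda)\wedge\Omega .
\end{gather*}

\begin{lemma}\label{lem:sound}
If $\Phi$ is satisfiable, then $(Q,\Theta_0)$ has a recurring run.
\end{lemma}

\begin{proof}
Let $M_\rho\models\Phi$ and let $H_\rho$ be the set of $\mathsf{hub}$-states in the $c$-class of $\rho$; it contains $\rho$. Every $z\in H_\rho$ satisfies $\Lambda$. A \emph{witness} of $z$ is a state $s\sim_gz$ that satisfies the formula under $\Diamond_g$ in $\Lambda$; it satisfies $\mathsf{out}\wedge\mu^*$.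

\emph{Start.} Let $s$ be a witness of $\rho$. Its $g$-class contains a state satisfying $\mathsf{in}_f\wedge\mathsf{Zero}_1\wedge\mathsf{Zero}_2$. So $\mathrm{val}_1(s)=\mathrm{val}_2(s)=0$, and $s\models\mathsf{conf}_f$ by (M2) at $s$. By (M8), $\kappa(s)=(f,0,0,0)$.

\emph{Successor.} Let $s\models\mathsf{out}_\theta$ be a witness of $z\in H_\rho$ with $\kappa(s)=(q,\vec n)$. We find a witness $s'$ of some $z'\in H_\rho$ such that $\kappa(s')$ is defined and $\kappa(s)\to_\theta\kappa(s')$. There is $t\sim_cs$ with $t\models\nu$, and with $t\models\Gamma$ if $q=f$. By Lemma~\ref{lem:step}(ii), $t\models\mathsf{in}_{q'}$ for $q'=\mathrm{tgt}\,\theta$, and $\mathrm{val}_i(t)$ is defined and correctly related to $n_i$ for $i=1,2$, and for $i=3$ if $q\ne f$. If $q=f$, then $\mathrm{val}_3(t)$ is defined by Lemma~\ref{lem:third} and $R_*$ imposes no condition. So $\kappa(t)=(q',\vec n\,')$ is defined and $\kappa(s)\to_\theta\kappa(t)$.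

Let $F=\{(1,n_1'),(2,n_2'),(3,n_3')\}$. The states $\rho,z,s,t$ and a hub state in the $g$-class of $t$ are not cell states and survive $D_F$; in particular $D_F$ is true at $\rho$. By Lemma~\ref{lem:test}(c), $t\models\mathsf{None}$ in $M^{D_F}$. The chain $\rho\sim_cz\sim_gs\sim_ct$ shows that the antecedent of $\Omega$ for $q'$ holds at $\rho$ in $M^{D_F}$. Hence there is $z'\in H_\rho$ that has an $\mathsf{in}_{q'}$-state in its $g$-class and satisfies $\mathsf{None}$ in $M^{D_F}$. Let $s'$ be a witness of $z'$ in $M$. By (M2) at $s'$, $s'\models\mathsf{conf}_{q'}$. By (M3), $s'$ has $i$-pointers in $M$ for each $i$. It survives $D_F$ and satisfies $\mathsf{None}$ there, since $\mathsf{Ptr}_i$ is constant on $g$-classes. Lemma~\ref{lem:test}(c) gives $\mathrm{val}_i(s')=n_i'$, so $\kappa(s')=\kappa(t)$.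

Iterating, we obtain an infinite run of $\Theta$ from $(f,0,0,0)$. Every step from a control state other than $f$ lowers the third counter, a natural number, by $1$, so there cannot be infinitely many such steps in a row, and $f$ is visited infinitely often. Dropping the third counter gives a recurring run of $\Theta_0$.
\end{proof}

\begin{lemma}\label{lem:complete}
If $(Q,\Theta_0)$ has a recurring run, then $\Phi$ is satisfiable.
\end{lemma}

\begin{proof}
Let $q_0=f,q_1,\dots$ be the control states of the run, and let $n_{3,j}$ be the distance from $j$ to the least index $\ge j$ with control state $f$. Then $n_{3,j}=0$ if $q_j=f$, and $n_{3,j}\ge1$, $n_{3,j+1}=n_{3,j}-1$ if $q_j\ne f$. So we obtain a run of $\Theta$ as required in Section~\ref{sec:models}. For each $j$ with $q_j=f$ let $\beta>j$ be the next index with $q_\beta=f$. No transition leads from $f$ to $f$, so $\beta>j+1$, and $[j+1,\beta]$ is a segment. These segments are pairwise disjoint. Take all of them and $L=\omega$. We show $\mathfrak M_{z_0}\models\Phi$.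

The unit of $z_0$ contains $x_0$, which satisfies $\mathsf{in}_f\wedge\mathsf{Zero}_1\wedge\mathsf{Zero}_2$. The $c$-class of $z_0$ is $H$. At $z_j$ the formula $\Lambda$ holds with witness $y_j$: we have $y_j\sim_cx_{j+1}\sim_gz_{j+1}$, both $y_j$ and $x_{j+1}$ satisfy $\mu^*$ by Lemma~\ref{lem:mu}, and if $q_j=f$ then $x_{j+1}\models\Gamma$ by Lemma~\ref{lem:gamma}.

For $\Omega$, let $N$ be the result of a $g$-announcement true at $z_0$, and let the antecedent for $q$ hold at $z_0$ in $N$. The hub state in question is some $z_j$, the $\mathsf{out}$-state in its unit is $y_j$, and the $\mathsf{in}_q$-state lies in $C_{j+1}$, so it is $x_{j+1}$ or $x'_{j+1}$. It satisfies $\Diamond_g\mathsf{hub}$ and twin units contain no hub state, so it is $x_{j+1}$. (This is the purpose of that conjunct: a twin unit might survive while the unit is deleted.) The unit of $x_{j+1}$ lies in $N$, so $z_{j+1}\in N$ and $z_{j+1}\sim_cz_0$. Moreover $z_{j+1}\models\Diamond_g\mathsf{in}_q$ via $x_{j+1}$, and $z_{j+1}\models\mathsf{None}$ because $\mathsf{None}$ is constant on $g$-classes. This is the consequent.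
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The upper bounds were shown above. The formula $\Phi$ is computable from the given machine, so by Lemmas~\ref{lem:sound} and~\ref{lem:complete} the recurrence problem reduces to satisfiability, which is therefore $\Sigma^1_1$-hard. Passing to $\neg\Phi$ reduces the complement of the recurrence problem to validity, which is therefore $\Pi^1_1$-hard.
\end{proof}

\begin{corollary}
For finite $A$ with $|A|\ge2$, GAL-validity is not arithmetical. Hence not even a system whose axioms and finitary rules are arithmetically definable is sound and complete for GAL.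
\end{corollary}

\begin{proof}
A $\Pi^1_1$-complete set is not arithmetical. In a system as described, $\varphi$ is provable iff there is a finite sequence ending in $\varphi$ in which each entry is an axiom or follows from earlier entries by a rule; this condition is arithmetical.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AH}
Alur and Henzinger, \emph{A really temporal logic}, J. ACM 41 (1994), 181--204.

\bibitem{minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\bibitem{slides}
\emph{Quantifying Over Public Announcements},
\texttt{https://rgalimullin.gitlab.io/LIVTALK2023/presLivshort.pdf}.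

\end{thebibliography}
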